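\title{A non-noetherian Ore domain whose cyclic modules are free or artinian}

\begin{abstract}
Camillo and Krause asked whether a right Ore domain is right noetherian when each of its cyclic right modules is projective or artinian. The answer is no. Over every field $k$ we construct a local domain $R$, a $k$-algebra, that is not right noetherian although $R/A$ is artinian for every nonzero right ideal $A$; the same ring has the same properties on the left. It is the kernel of a surjective derivation from a noncommutative discrete valuation ring onto a bimodule. We also show that a ring whose quotients by nonzero right ideals are artinian is right noetherian if and only if its maximal right ideals are finitely generated, and that it is right noetherian if every nonzero right ideal contains a nonzero two-sided ideal or if it is a right chain domain.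
\end{abstract}

\section{Introduction}

Rings are associative with identity, modules are unital, and a module is a right module unless the contrary is said. A \emph{domain} is a nonzero ring without zero divisors, and a \emph{right Ore domain} is a domain $R$ such that $aR\cap bR\neq0$ for all nonzero $a,b\in R$. A module is \emph{artinian} (\emph{noetherian}) if every descending (ascending) chain of submodules stabilizes, and it has finite length exactly when it is both. A module with a submodule $N$ is artinian if and only if $N$ and the quotient by $N$ are artinian. A ring $R$ is right artinian or right noetherian if the module $R_R$ is artinian or noetherian; it is right noetherian if and only if every right ideal is finitely generated.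

For rings the descending chain condition implies the ascending one: by the Hopkins--Levitzki theorem, a right artinian ring is right noetherian, and so has finite length as a right module. This paper is about what survives when $R$ is only required to become artinian after division by something nonzero:
\begin{equation}\label{eq:star}\tag{$*$}
\text{$R/A$ is an artinian right $R$-module for every nonzero right ideal $A$ of $R$.}
\end{equation}
Equivalently, a descending chain of right ideals stabilizes unless its intersection is zero. The rings $\mathbb Z$ and $k[t]$, for a field $k$, satisfy \eqref{eq:star}, because their quotients by nonzero ideals are finite or finite-dimensional, while $k[s,t]$ does not, because $k[s,t]/(s)\cong k[t]$. So \eqref{eq:star} is a way to say ``dimension at most one'' that mentions descending chains only, and one may ask whether it controls ascending chains as well. The survey \cite{survey} records the question in two forms.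

\begin{quote}
\textbf{Question 1} (Camillo and Krause). Let $R$ be a right Ore domain such that every cyclic right $R$-module is projective or artinian. Is $R$ right noetherian?
\end{quote}
\begin{quote}
\textbf{Question 2.} Let $R$ be a ring satisfying \eqref{eq:star}. Is $R$ right noetherian?
\end{quote}

It is stated in \cite{survey} that the two questions are equivalent. We do not use this: the ring constructed below answers each of them directly.

One would guess that the answer is yes. If $R$ is commutative and $a\ne0$, then $R/aR$ is an artinian \emph{ring}, so it has finite length, and this makes every ideal containing $a$ finitely generated. In a noncommutative ring, however, $R/aR$ is only a module, and the Hopkins--Levitzki theorem says nothing about it. This gap turns out to be real. Recall that a ring is \emph{local} if its non-units form an ideal $M$, which is then the unique maximal right ideal and the unique maximal left ideal, and that a module is \emph{uniserial} if its submodules are linearly ordered by inclusion.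

\begin{theorem}\label{thm:right}
Let $k$ be any field. There is a local domain $R$, a $k$-algebra, with the following properties.
\begin{enumerate}
\item[(1)] $R/A$ is an artinian right $R$-module for every nonzero right ideal $A$. Consequently $R$ is right Ore, and every cyclic right $R$-module is free or artinian.
\item[(2)] $R$ is not right noetherian. There is $x\in R$ such that $R/xR$ is a uniserial artinian module of infinite length, whose submodules form a chain
\[
0<C_1<C_2<\cdots<\textstyle\bigcup_i C_i=M/xR<R/xR,
\]
where $M$ is the maximal ideal of $R$.
\end{enumerate}
\end{theorem}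

Thus both questions have a negative answer. The failure is not caused by a left-right asymmetry or by the size of the ring.

\begin{theorem}\label{thm:left}
The same ring $R$ is also left Ore, $R/B$ is artinian for every nonzero left ideal $B$, and $R$ is not left noetherian. If $k$ is countable, $R$ can be taken countable.
\end{theorem}

The guess is nevertheless correct under natural extra hypotheses. A \emph{right chain domain} is a domain whose right ideals are linearly ordered by inclusion.

\begin{theorem}\label{thm:positive}
Let $R$ be a ring such that $R/A$ is artinian for every right ideal $A\neq0$. Then $R$ is right noetherian if and only if every maximal right ideal is finitely generated. It is right noetherian whenever every nonzero right ideal contains a nonzero two-sided ideal, and whenever $R$ is a right chain domain.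
\end{theorem}

We prove Theorem~\ref{thm:positive} first, in Section~\ref{sec:positive}, since it shows what a counterexample has to avoid. Section~\ref{sec:idea} explains the construction on a commutative model, and Section~\ref{sec:kernel} isolates the four properties of a derivation that the argument needs. Sections~\ref{sec:V}--\ref{sec:D} build a ring $V$, a bimodule $E$ and a derivation $D\colon V\to E$ with these properties on both sides, and Section~\ref{sec:end} concludes. The one deep result used is the existence of the free field \cite{cohn}.

\section{When the answer is yes}\label{sec:positive}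

We begin with four elementary reductions. The last two show that Question~1 is Question~2 restricted to domains.

\begin{lemma}\label{lem:basic}
Let $R$ be a ring.
\begin{enumerate}
\item[(a)] $R$ satisfies \eqref{eq:star} if and only if $R/aR$ is artinian for every $a\neq0$.
\item[(b)] If $R$ satisfies \eqref{eq:star}, then $R$ is right noetherian if and only if $R/aR$ has finite length for every $a\neq0$.
\item[(c)] A domain satisfying \eqref{eq:star} is right Ore, and its cyclic modules are free or artinian.
\item[(d)] A right Ore domain whose cyclic modules are projective or artinian satisfies \eqref{eq:star}.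
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $0\neq a\in A$, then $R/A$ is a quotient of $R/aR$.

(b) If $R$ is right noetherian, then $R/aR$ is noetherian and artinian. Conversely, let $A$ be a nonzero right ideal and $0\ne a\in A$. If $R/aR$ has finite length, then $A/aR$ is finitely generated, and so is $A$.

(c) Suppose that $aR\cap bR=0$ with $a,b\neq0$. Then $R_R\cong bR$ embeds in $R/aR$, so $R_R$ is artinian. For each $c\neq0$ there is then an $n$ with $c^nR=c^{n+1}R$, and canceling $c^n$ gives $R=cR$. Hence $aR\cap bR=R\neq0$, a contradiction. A cyclic module is isomorphic to some $R/A$, which is free if $A=0$ and artinian otherwise.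

(d) Let $A\ne0$ be a right ideal with $R/A$ projective. Then $R=A\oplus B$ for a right ideal $B$, and the Ore condition forces $B=0$. So $R/A=0$, which is artinian.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
\emph{The criterion.} In a right noetherian ring all right ideals are finitely generated. Conversely, suppose that $R$ is not right noetherian; we find a maximal right ideal that is not finitely generated. The union of a nonempty chain of right ideals that are not finitely generated is not finitely generated, since a finite generating set would lie in one member of the chain, which would then be the union. By Zorn's lemma there is a right ideal $A$ maximal among those that are not finitely generated, and $A\ne0$, $A\neq R$. This is where \eqref{eq:star} enters: the module $R/A$ is nonzero and artinian, so it has a simple submodule $B/A$. Take $b\in B\setminus A$ and put $N=\{r\in R: br\in A\}$. Then $B=A+bR$ and $R/N\cong B/A$, so $N$ is a maximal right ideal. By the maximality of $A$, the right ideal $B$ has finitely many generators $a_i+br_i$ with $a_i\in A$ and $r_i\in R$. Each $a\in A$ can be written as $a=\sum_i(a_i+br_i)s_i=\sum_ia_is_i+br$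 with $r=\sum_ir_is_i$, and then $br\in A$, that is, $r\in N$. Hence $A=\sum_ia_iR+bN$. If $N$ were finitely generated, so would be $A$.

\emph{Right ideals containing two-sided ideals.} Let $a\neq0$ and let $I\subseteq aR$ be a nonzero two-sided ideal. The ring $R/I$ is right artinian by \eqref{eq:star}, so it has finite length by the Hopkins--Levitzki theorem, and so has its quotient $R/aR$. Now apply Lemma~\ref{lem:basic}(b).

\emph{Right chain domains.} The right ideals are linearly ordered, so there is a unique maximal right ideal $M$, and by the criterion it suffices to show that $M$ is principal. This holds if $M=0$. Otherwise let $0\ne a\in M$, let $B/aR$ be a simple submodule of the nonzero artinian module $R/aR$, and take $b\in B\setminus aR$. The right ideals $aR$ and $bR$ are comparable and $b\notin aR$, so $aR\subsetneq bR\subseteq B$, and $bR=B$ because $B/aR$ is simple. Thus $aR$ is a maximal submodule of $bR$. Since $R$ is a domain, $r\mapsto br$ is an isomorphism $R\to bR$, so the only maximal submodule of $bR$ is $bM$. Writing $a=bc$, we get $bcR=aR=bM$, and canceling $b$ gives $M=cR$.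
\end{proof}

By Lemma~\ref{lem:basic}(b), a counterexample needs a cyclic artinian module of infinite length. Such modules are easy to produce if one asks nothing else of the ring.

\begin{example}\label{ex:triangular}
Let $V_0=k[x]_{(x)}$ be the ring of rational functions whose denominators do not vanish at $0$. Every nonzero element of $k(x)$ is $x^n$ times a unit of $V_0$, with $n\in\mathbb Z$, so the proper submodules of the $V_0$-module $N=k(x)/V_0$ are the $x^{-n}V_0/V_0$ with $n\geq0$. Let $T$ be the ring of matrices $\left(\begin{smallmatrix}\alpha&e\\0&v\end{smallmatrix}\right)$ with $\alpha\in k$, $e\in N$, $v\in V_0$, and let $\varepsilon=\left(\begin{smallmatrix}1&0\\0&0\end{smallmatrix}\right)$. The cyclic module $\varepsilon T$ consists of the rows $(\alpha,e)$. A submodule containing a row with $\alpha\ne0$ contains $(\alpha,e)\left(\begin{smallmatrix}0&f\\0&0\end{smallmatrix}\right)=(0,\alpha f)$ for all $f\in N$, so it is everything; the other submodules are the $V_0$-submodules of $N$. Thus the submodules of $\varepsilon T$ form a chain of the shape in Theorem~\ref{thm:right}(2). But $T$ violates \eqref{eq:star}, since $T/\varepsilon T\cong V_0$ is not artinian.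
\end{example}

The difficulty is to have such a module in the form $R/xR$ while \emph{all} the quotients $R/aR$ with $a\ne0$ stay artinian. We obtain this uniform control by placing $R$ inside a valuation ring, where every nonzero $a$ is a power of $x$ times a unit.

\section{The idea in a commutative model}\label{sec:idea}

Let $W$ be a ring and $N$ a $W$-$W$-bimodule. A \emph{derivation} $D\colon W\to N$ is an additive map with $D(vw)=D(v)w+vD(w)$. From $D(1)=D(1\cdot1)=2D(1)$ we get $D(1)=0$, so $\ker D$ is a subring of $W$. Applying $D$ to $uu^{-1}=1$ gives
\begin{equation}\label{eq:inverse}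
D(u^{-1})=-u^{-1}D(u)u^{-1}\qquad\text{for every unit $u$ of $W$,}
\end{equation}
and the product rule gives
\begin{equation}\label{eq:linear}
D(vr)=D(v)r,\qquad D(rv)=rD(v)\qquad(v\in W,\ r\in\ker D).
\end{equation}
So a surjective derivation yields an exact sequence $0\to\ker D\to W\to N\to0$ of bimodules over $\ker D$: it produces a subring of $W$ whose distance from $W$ is the prescribed module $N$.

\begin{example}\label{ex:model}
Let $\Lambda$ be an infinite set with $|\Lambda|\geq|k|$. In this example only, let $F=k(t_s:s\in\Lambda)$ be the commutative field of rational functions, $V=F[x]_{(x)}$, $Q=F(x)$ and $E_0=Q/V$; we denote elements of $E_0$ by representatives in $Q$. Since $|E_0|\leq|Q|=|\Lambda|$, there is a surjection $\varphi\colon\Lambda\to E_0$. The partial derivatives $\partial/\partial t_s$ preserve $V$ by the quotient rule, and each $v\in V$ involves finitely many $t_s$, so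
\[
D(v)=\sum_{s\in\Lambda}\frac{\partial v}{\partial t_s}\,\varphi(s)
\]
is a derivation $V\to E_0$. It kills $x$, and it is surjective because $D(t_s)=\varphi(s)$. Let $R=\ker D$ and $M=R\cap xV$. We compute $R/xR$ in two steps.

First, $R$ has the same residue field as $V$. Given $v\in V$, use $xE_0=E_0$ to write $D(v)=x\varphi(s)=D(xt_s)$ for some $s$. Then $v-xt_s\in R$, so $R\to V/xV=F$ is onto, with kernel $M$.

Second, $M$ is larger than $xR$. An element $xv$ with $v\in V$ lies in $R$ if and only if $xD(v)=0$, that is, $D(v)\in x^{-1}V/V$, and it lies in $xR$ if and only if $D(v)=0$. Since $D$ is onto, $xv\mapsto D(v)$ induces an isomorphism of $R$-modules $M/xR\cong x^{-1}V/V$, and the right side is one-dimensional over $F=R/M$.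

So $R/xR$ has length $2$, whereas $V/xV$ has length $1$. The new composition factor is generated by $xt_s$, where $\varphi(s)=x^{-1}$.
\end{example}

The example shows the mechanism: for a surjective derivation $D\colon V\to E$ with $D(x)=0$ and $xE=E$, passing from $V$ to $R=\ker D$ keeps the residue field and inserts below it the module $K=\{e\in E:xe=0\}$. We want $K$ to be artinian of infinite length as a \emph{right} module, say $K\cong E_0$. Three things stand in the way, and each dictates one ingredient of the construction.

\emph{The two actions of $x$ on $E$ must be independent.} If $Kx^m=0$ for some $m$, then the factors $Kx^i/Kx^{i+1}$ are artinian vector spaces over $V/xV$, so $K$ has finite length. This is what happens whenever $xe=ex$ on $E$. The bimodule $E=E_0\otimes_FE_0$ separates the two actions: $x$ acts from the left on the first factor and from the right on the second, and $K=x^{-1}\otimes E_0\cong E_0$.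

\emph{No power of $x$ can be central in $V$.} If $vx^m=x^mv$ for all $v$, with $m\ge1$, then \eqref{eq:linear} gives $D(v)x^m=x^mD(v)$. Since $D$ is onto, $ex^m=x^me$ on $E$, and $Kx^m=0$. We therefore twist: $cx=x\sigma(c)$ for $c\in F$, where $\sigma$ is an automorphism of $F$ of infinite order. The constraint becomes $D(c)x=xD(\sigma(c))$. If $\sigma$ shifts independent variables, $t_{n,s}\mapsto t_{n+1,s}$ with $n\in\mathbb Z$, this is a recursion that can be solved starting from arbitrary values $D(t_{0,s})$.

\emph{The variables should not commute.} After the twist, $cx^{-1}=x^{-1}\sigma^{-1}(c)$, so $e=x^{-1}\otimes x^{-1}$ satisfies $ce=e\sigma^{-2}(c)$. If $tt'=t't$, $D(t)=e$ and $D(t')=0$, then $et'=D(tt')=D(t't)=t'e=e\sigma^{-2}(t')$, which forces $\sigma^2(t')=t'$. So over a commutative $F$ the values of $D$ on the variables cannot be prescribed freely. Over the free field they can.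

\section{Kernels of derivations on discrete valuation rings}\label{sec:kernel}

In this paper a \emph{discrete valuation ring} with \emph{uniformizer} $x$ is a domain $V$, not necessarily commutative, with a nonzero non-unit $x$ such that $xV=Vx$ and every nonzero element of $V$ has the form $x^nu$ with $n\geq0$ and $u$ a unit. Then $x^nV=Vx^n$ is a two-sided ideal. If $u$ is a unit, write $x^nu=u'x^n$ and $x^nu^{-1}=u''x^n$; then $x^n=u'x^nu^{-1}=u'u''x^n$ and $x^n=u''x^nu=u''u'x^n$, so $u'$ is a unit. Thus every nonzero element is also of the form $u'x^n$, and the opposite ring $V^{\mathrm{op}}$ is again a discrete valuation ring with uniformizer $x$. The elements outside $xV$ are units, so $V/xV$ is a division ring, and $V/x^nV$ has length $n$, with factors $x^iV/x^{i+1}V\cong V/xV$.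

\begin{proposition}\label{prop:kernel}
Let $V$ be a discrete valuation ring with uniformizer $x$, let $E$ be a $V$-$V$-bimodule, and let $K_n=\{e\in E:x^ne=0\}$, a right $V$-submodule of $E$. Let $D\colon V\to E$ be a derivation, and assume:
\begin{enumerate}
\item[(D1)] $D$ is surjective and $D(x)=0$;
\item[(D2)] $xE=E$;
\item[(D3)] for each $e\in E$ there is $m$ with $ex^m=0$;
\item[(D4)] $K_1$ is an artinian right $V$-module.
\end{enumerate}
Then $R=\ker D$ is a domain containing $x$, and the following hold.
\begin{enumerate}
\item[(a)] $V=R+x^nV$ for all $n\geq0$.
\item[(b)] Every right $R$-submodule of $E$ or of $V/x^nV$ is a $V$-submodule.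
\item[(c)] $R$ is local with maximal ideal $M=R\cap xV$, and $R/M\cong V/xV$.
\item[(d)] If $a=x^nu\in R$ with $u$ a unit of $V$, then $av\mapsto D(v)$ induces an isomorphism of right $R$-modules $(R\cap aV)/aR\cong K_n$, and there is an exact sequence of right $R$-modules
\[
0\longrightarrow K_n\longrightarrow R/aR\longrightarrow V/x^nV\longrightarrow0 .
\]
\item[(e)] $R$ satisfies \eqref{eq:star}, and $R$ is right noetherian if and only if the right $V$-module $K_1$ has finite length.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $v\in V$. By (D2) and (D1), $D(v)=x^nD(w)$ for some $w\in V$, and $x^nD(w)=D(x^nw)$ by \eqref{eq:linear} because $x^n\in R$. Hence $v-x^nw\in R$.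

(b) The chain conditions in $E$ are known for $V$-submodules but needed for $R$-submodules, of which there could be more. Let $N\subseteq E$ be a right $R$-submodule, $e\in N$ and $v\in V$. Choose $m$ with $ex^m=0$ by (D3), and write $v=r+x^mv'$ with $r\in R$ by (a). Then $ev=er\in N$. On $V/x^nV$ the ring $V$ acts through the factor ring $V/x^nV$, onto which $R$ maps by (a).

(c) By (a), $R/M\cong V/xV$, so $M$ is a proper two-sided ideal. If $u\in R\setminus M$, then $u$ is a unit of $V$, and $u^{-1}\in R$ by \eqref{eq:inverse}.

(d) Write $a=x^nu=u'x^n$ with $u'$ a unit of $V$. Then $aV=x^nV$ and $\{e\in E:ae=0\}=K_n$. The inclusion $R\subseteq V$ induces a map $R/aR\to V/x^nV$, which is onto by (a) and has kernel $(R\cap aV)/aR$. For $v\in V$ we have $D(av)=aD(v)$ by \eqref{eq:linear}, so $av\in R$ if and only if $D(v)\in K_n$. Since $V$ is a domain, $v$ is determined by $av$, and $\psi(av)=D(v)$ defines an additive map $\psi\colon R\cap aV\to K_n$. It is right $R$-linear, because $\psi(avr)=D(vr)=D(v)r$ for $r\in R$. Its kernel is $\{av:D(v)=0\}=aR$. It is onto: for $e\in K_n$ choose $v$ with $D(v)=e$ by (D1); then $av\in R$ and $\psi(av)=e$. (This is the snake lemma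 for left multiplication by $a$ on $0\to R\to V\to E\to0$.)

(e) Left multiplication by $x$ is right $V$-linear. It maps $K_n$ onto $K_{n-1}$ for $n\geq1$: if $e\in K_{n-1}$, then $e=xe'$ by (D2), and $x^ne'=0$. The kernel is $K_1$. By (D4) and induction every $K_n$ is artinian over $V$, and it has finite length if $K_1$ has. By (b) the same holds over $R$, and $V/x^nV$ has length $n$ over $R$. So (d) shows that $R/aR$ is artinian for all $0\neq a\in R$, which gives \eqref{eq:star} by Lemma~\ref{lem:basic}(a). If $K_1$ has finite length, then so has every $R/aR$, and $R$ is right noetherian by Lemma~\ref{lem:basic}(b). Conversely, if $R$ is right noetherian, then the artinian module $R/xR$ has finite length, hence so has its submodule $K_1$ over $R$ and, by (b), over $V$.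
\end{proof}

Example~\ref{ex:model} satisfies (D1)--(D4) with $K_1$ of length $1$, so the ring obtained there is noetherian, as Theorem~\ref{thm:positive} requires of a commutative ring with \eqref{eq:star}.

\begin{remark}
Under (D1)--(D3), part (d) embeds $K_1$ in $R/xR$, so (D4) is necessary for \eqref{eq:star}. To see what (D2) does, take $F$ and $V$ as in Example~\ref{ex:model}, $E=V/xV=F$, a surjection $\varphi\colon\Lambda\to F$, and $D(v)=\sum_s\frac{\partial v}{\partial t_s}(0)\,\varphi(s)$. Then (D1), (D3), (D4) hold, $xE=0$, and $R=F_0+xV$ with the subfield $F_0=\{c\in F:D(c)=0\}$. The derivation $D$ induces an isomorphism of $F_0$-spaces $F/F_0\cong F$, which is impossible in finite dimension. So the submodule $xV/xR\cong V/R\cong F/F_0$ of $R/xR$ is an infinite-dimensional vector space over $R/xV=F_0$, and \eqref{eq:star} fails.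
\end{remark}

It remains to realize (D1)--(D4), and their left-right mirror images, with $K_1$ uniserial of infinite length. From now on $k$ is a field and $\Lambda$ is an infinite set with $|\Lambda|\geq|k|$.

\section{The valuation ring}\label{sec:V}

\subsection*{The free field}
Let $k\langle X\rangle$ be the free $k$-algebra on a set $X$. An $n\times n$ matrix over $k\langle X\rangle$ is \emph{full} if it is not the product of an $n\times r$ and an $r\times n$ matrix with $r<n$. Let $\Phi$ be the set of all full square matrices. The \emph{universal localization} $F=k\langle X\rangle_\Phi$ is obtained from $k\langle X\rangle$ by adjoining, for each $A\in\Phi$, the entries of a new matrix $A'$ subject to $AA'=A'A=I$. So $F$ is generated as a ring by the image of $k\langle X\rangle$ and the entries of the inverses of the matrices in $\Phi$, and it has the following universal property.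
\begin{enumerate}
\item[(U)] Every ring homomorphism $k\langle X\rangle\to T$ that makes all matrices in $\Phi$ invertible extends uniquely to a homomorphism $F\to T$. In particular, two homomorphisms $F\to T$ that agree on $k\langle X\rangle$ are equal, since a homomorphism defined on $F$ makes the matrices in $\Phi$ invertible.
\end{enumerate}

\begin{theorem}[\cite{cohn}]\label{thm:cohn}
The ring $F=k\langle X\rangle_\Phi$ is a division ring, and $k\langle X\rangle\to F$ is injective.
\end{theorem}

This combines two results of \cite{cohn}: free algebras are firs (Chapter~2), and the description of the universal field of fractions of a semifir (\S7.5). We call $F$ the \emph{free field} on $X$. The field $k$ is central in $F$: for $\alpha\in k$ and $A\in\Phi$, the equation $\alpha A=A\alpha$ gives $A^{-1}\alpha=\alpha A^{-1}$, so $\alpha$ commutes with all the generators of $F$.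

Property (U) speaks of homomorphisms, and the following device converts derivations into homomorphisms. For a ring $W$ and a $W$-$W$-bimodule $N$, the \emph{trivial extension} $W\oplus N$ is the ring with product $(v,e)(w,f)=(vw,\,vf+ew)$. A map $D\colon W\to N$ is a derivation if and only if $w\mapsto(w,D(w))$ is a ring homomorphism $W\to W\oplus N$. Since $N$ is an ideal of square zero, a square matrix $A+B$ over $W\oplus N$, with $A$ invertible over $W$ and $B$ having entries in $N$, is invertible with inverse $A^{-1}-A^{-1}BA^{-1}$.

\begin{lemma}\label{lem:free}
Let $N$ be an $F$-$F$-bimodule with $\alpha e=e\alpha$ for all $\alpha\in k$, $e\in N$. Every map $d\colon X\to N$ extends uniquely to a derivation $F\to N$ that vanishes on $k$.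
\end{lemma}

\begin{proof}
By the hypothesis on $N$, the elements $(\alpha,0)$ with $\alpha\in k$ are central in $T=F\oplus N$, so $T$ is a $k$-algebra, and there is a $k$-algebra homomorphism $k\langle X\rangle\to T$ with $t\mapsto(t,d(t))$ for $t\in X$. It sends $A\in\Phi$ to a matrix $A+B$ as above, which is invertible. By (U) it extends to $\theta\colon F\to T$. The first component of $\theta$ is an endomorphism of $F$ that is the identity on $k\langle X\rangle$, hence on $F$ by (U). So $\theta(c)=(c,D(c))$ with $D$ a derivation that extends $d$ and vanishes on $k$. If $D'$ is another one, then $c\mapsto(c,D'(c))$ agrees with $\theta$ on $k$ and $X$, hence on $k\langle X\rangle$, hence on $F$.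
\end{proof}

We take $X=\{t_{n,s}:n\in\mathbb Z,\ s\in\Lambda\}$. Then $|k\langle X\rangle|=|\Lambda|$ and $|\Phi|\leq|\Lambda|$, so $F$ has at most $|\Lambda|$ generators as a ring, and $|F|=|\Lambda|$. The $k$-algebra automorphism $t_{n,s}\mapsto t_{n+1,s}$ of $k\langle X\rangle$ and its inverse preserve factorizations of matrices, hence preserve $\Phi$. By (U) they extend to endomorphisms of $F$, whose composites are the identity on $k\langle X\rangle$ and so on $F$. This gives an automorphism $\sigma$ of $F$ with $\sigma(t_{n,s})=t_{n+1,s}$ that fixes $k$ elementwise.

\subsection*{Skew polynomials and their localization}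
Let $L=F((x;\sigma))$ be the ring of Laurent series $\sum_{i\geq n}x^ic_i$ with $c_i\in F$, $n\in\mathbb Z$, multiplied by the rule
\begin{equation}\label{eq:twist}
cx^j=x^j\sigma^j(c)\qquad(c\in F,\ j\in\mathbb Z).
\end{equation}
The product of the lowest terms $x^ic$ and $x^jd$ of two nonzero series is $x^{i+j}\sigma^j(c)d\neq0$, so $L$ is a domain. It contains the power series ring $F[[x;\sigma]]$ and the polynomial ring $P=F[x;\sigma]$. The constant term $g\mapsto g(0)$ is a ring homomorphism $F[[x;\sigma]]\to F$. A power series $g$ with $g(0)=c\neq0$ has the form $c(1-h)$ with $h(0)=0$, so it has the inverse $(1+h+h^2+\cdots)c^{-1}$ in $F[[x;\sigma]]$. Conjugation by $x$ acts by $x^{-1}\bigl(\sum x^ic_i\bigr)x=\sum x^i\sigma(c_i)$. It is an automorphism of $P$, so $xP=Px=\{g\in P:g(0)=0\}$, and it maps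
\[
S=\{g\in P:g(0)\neq0\}
\]
onto itself. The set $S$ contains $1$ and is multiplicatively closed.

We want to invert $S$ and nothing more; Section~\ref{sec:D} shows why the power series ring is too large. Recall the standard fact on Ore localization. Let $P$ be a subring of a ring $H$, and let $S\subseteq P$ be a multiplicatively closed set of units of $H$, with $1\in S$, satisfying the \emph{right Ore condition}: for $f\in P$ and $g\in S$ there are $f'\in P$ and $g'\in S$ with $fg'=gf'$. Then $PS^{-1}=\{fg^{-1}:f\in P,\ g\in S\}$ is a subring of $H$, and every ring homomorphism from $P$ that sends $S$ to units extends uniquely to $PS^{-1}$.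

\begin{lemma}\label{lem:ore}
The set $S$ satisfies the right Ore condition in $P$.
\end{lemma}

\begin{proof}
First, $P$ is a right Ore domain. If $g$ has leading term $x^md$ and $f$ has leading term $x^nc$ with $n\geq m$, then $gx^{n-m}\sigma^{n-m}(d)^{-1}c$ has leading term $x^nc$ by \eqref{eq:twist}. This gives division with remainder, $f=gq+r$ with $r=0$ or $\deg r<\deg g$, so a nonzero right ideal is generated by any element of least degree, and $P$ is right noetherian. If $aP\cap bP=0$ with $a,b\neq0$, then the sum $aP+baP+b^2aP+\cdots$ is direct: a relation $ap_0+b(ap_1+bap_2+\cdots)=0$ forces $p_0=0$, and one cancels $b$ and repeats. Its partial sums form a strictly ascending chain, which is impossible.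

Now let $f\in P$ and $g\in S$. If $f=0$, take $g'=1$ and $f'=0$. Otherwise choose $g'\neq0$ and $f'$ with $fg'=gf'$ and $\deg g'$ least. If $g'(0)=0$, then $g(0)f'(0)=f(0)g'(0)=0$, so $f'(0)=0$. Then $g'=g''x$ and $f'=f''x$, and canceling $x$ gives $fg''=gf''$ with $\deg g''<\deg g'$, a contradiction. Hence $g'\in S$.
\end{proof}

Put $V=PS^{-1}\subseteq F[[x;\sigma]]$ and $Q=\bigcup_{n\geq0}x^{-n}V\subseteq L$. By \eqref{eq:twist}, $k$ is central in $L$.

\begin{lemma}\label{lem:V}
The ring $V$ is a discrete valuation ring with uniformizer $x$. Moreover $V=F\oplus xV$ and $x^nV=Vx^n$ for all $n\in\mathbb Z$. The right $V$-submodules of $Q$ are $0$, $Q$ and the $x^nV$ with $n\in\mathbb Z$, and the left $V$-submodules of $Q$ are the same sets.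
\end{lemma}

\begin{proof}
Conjugation by $x$ maps $P$ onto $P$ and $S$ onto $S$, hence $V$ onto $V$; so $x^nV=Vx^n$, and $Q$ is a $V$-$V$-bimodule. A nonzero element of $V$ is $fg^{-1}$ with $0\ne f\in P$ and $g\in S$. Write $f=x^nf_0$ with $f_0\in S$; then $u=f_0g^{-1}$ is a unit of $V$ with inverse $gf_0^{-1}$. Units have nonzero constant term, so $x$ is not a unit, the kernel of the constant term $V\to F$ is $xV$, and $V=F\oplus xV$.

Every nonzero element of $Q$ is $x^nu$ with $n\in\mathbb Z$ and $u$ a unit of $V$, and $x^nuV=x^nV$. Let $N\ne0$ be a right submodule and consider the exponents $n$ of its nonzero elements. If they have a minimum $m$, then $N=x^mV$; otherwise $N$ contains every $x^nV$, so $N=Q$. On the left, $x^nu=u'x^n$ with the unit $u'=x^nux^{-n}$ of $V$, so $Vx^nu=Vx^n=x^nV$, and the same argument applies.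
\end{proof}

\section{The bimodule}\label{sec:E}

Let $E_0=Q/V$, a $V$-$V$-bimodule whose elements we denote by representatives in $Q$. By Lemma~\ref{lem:V}, its right submodules, and also its left submodules, are
\begin{equation}\label{eq:chain}
0<x^{-1}V/V<x^{-2}V/V<\cdots<E_0 ,
\end{equation}
where the inclusions are strict because $x$ is not a unit of $V$. So on either side $E_0$ is uniserial, artinian and not noetherian. From $V=F\oplus xV$ we get $x^{-n}V=x^{-n}F\oplus x^{-(n-1)}V$, and by induction $E_0=\bigoplus_{i\geq1}x^{-i}F$. Since $x^{-i}F=Fx^{-i}$, the elements $x^{-i}$ with $i\geq1$ form a basis of $E_0$ as a right $F$-space and as a left $F$-space. Put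
\[
E=E_0\otimes_FE_0,\qquad e_{ij}=x^{-i}\otimes x^{-j}\quad(i,j\geq1),
\]
with $V$ acting on the left of the first factor and on the right of the second. Tensor products commute with direct sums, the map $d\mapsto x^{-i}\otimes dx^{-j}$ is a bijection from $F$ onto $x^{-i}F\otimes_FFx^{-j}$, and $x^{-i}\otimes dx^{-j}=e_{ij}\sigma^{-j}(d)$. So every element of $E$ is uniquely a finite sum $\sum e_{ij}c_{ij}$ with $c_{ij}\in F$. With the convention $e_{0j}=e_{i0}=0$, and using $cx=x\sigma(c)$,
\begin{equation}\label{eq:shifts}
x\Bigl(\sum e_{ij}c_{ij}\Bigr)=\sum e_{i-1,j}\,c_{ij},\qquad
\Bigl(\sum e_{ij}c_{ij}\Bigr)x=\sum e_{i,j-1}\,\sigma(c_{ij}).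
\end{equation}
Left multiplication by $x$ lowers the first index, and right multiplication lowers the second.

\begin{lemma}\label{lem:E}
The bimodule $E$ has the following properties.
\begin{enumerate}
\item[(a)] $\alpha e=e\alpha$ for $\alpha\in k$ and $e\in E$, and $|E|=|\Lambda|$.
\item[(b)] $xE=E$ and $Ex=E$.
\item[(c)] For each $e\in E$ there is $m$ with $ex^m=0$ and $x^me=0$.
\item[(d)] The map $y\mapsto x^{-1}\otimes y$ is an isomorphism of right $V$-modules from $E_0$ onto $\{e:xe=0\}$, and $y\mapsto y\otimes x^{-1}$ is an isomorphism of left $V$-modules from $E_0$ onto $\{e:ex=0\}$.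
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $k$ is central in $L$ and contained in $F$, we have $\alpha y\otimes z=y\alpha\otimes z=y\otimes\alpha z=y\otimes z\alpha$. A right $F$-space with a countable basis has cardinality $|F|=|\Lambda|$.

(b) By \eqref{eq:shifts}, $e_{ij}c=xe_{i+1,j}c=e_{i,j+1}\sigma^{-1}(c)\,x$.

(c) Take $m$ at least as large as all the indices that occur in $e$.

(d) By \eqref{eq:shifts}, $\{e:xe=0\}=\bigoplus_je_{1j}F$ and $\{e:ex=0\}=\bigoplus_ie_{i1}F$. The first map is right $V$-linear and sends $\sum_jx^{-j}c_j$ to $\sum_je_{1j}c_j$. The second is left $V$-linear and sends $\sum_ix^{-i}c_i$ to $\sum_ix^{-i}\otimes c_ix^{-1}=\sum_ie_{i1}\sigma^{-1}(c_i)$.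
\end{proof}

\section{The derivation}\label{sec:D}

\begin{proposition}\label{prop:D}
There is a surjective derivation $D\colon V\to E$ with $D(x)=0$ and $D(k)=0$.
\end{proposition}

\begin{proof}
We define $D$ on the variables and extend it successively to $F$, $P$ and $V$.

\emph{The variables.} By Lemma~\ref{lem:E}(a) there is a surjection $\varphi\colon\Lambda\to E$. A derivation with $D(x)=0$ must respect the relations $t_{n,s}x=xt_{n+1,s}$. So we choose elements $D(t_{n,s})\in E$ with $D(t_{0,s})=\varphi(s)$ and
\begin{equation}\label{eq:recursion}
D(t_{n,s})\,x=x\,D(t_{n+1,s})\qquad(n\in\mathbb Z,\ s\in\Lambda).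
\end{equation}
For $n=0,1,2,\dots$ we solve \eqref{eq:recursion} for $D(t_{n+1,s})$ using $xE=E$, and for $n=-1,-2,\dots$ we solve it for $D(t_{n,s})$ using $Ex=E$. Thus both halves of Lemma~\ref{lem:E}(b) are used here, even for the statements about right modules.

\emph{The free field.} By Lemmas~\ref{lem:E}(a) and~\ref{lem:free}, these values extend to a derivation $D\colon F\to E$ with $D(k)=0$.

\emph{Compatibility with $x$.} We need \eqref{eq:recursion} for all elements of $F$, not only for the variables, and the uniqueness in Lemma~\ref{lem:free} provides this. For $c\in F$ put $\delta_1(c)=D(c)x$ and $\delta_2(c)=xD(\sigma(c))$. Using $dx=x\sigma(d)$ and $x\sigma(c)=cx$, we compute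
\begin{align*}
\delta_1(cd)&=D(c)dx+cD(d)x=\delta_1(c)\sigma(d)+c\,\delta_1(d),\\
\delta_2(cd)&=xD(\sigma(c))\sigma(d)+x\sigma(c)D(\sigma(d))=\delta_2(c)\sigma(d)+c\,\delta_2(d).
\end{align*}
So $\delta_1$ and $\delta_2$ are derivations from $F$ to the $F$-$F$-bimodule $E^\sigma$, which is $E$ with the same left action and the right action $e*d=e\sigma(d)$. Since $\sigma$ fixes $k$ elementwise, $E^\sigma$ satisfies the hypothesis of Lemma~\ref{lem:free}, and both $\delta_i$ vanish on $k$. They agree on $X$ by \eqref{eq:recursion}, so $\delta_1=\delta_2$. Iterating,
\begin{equation}\label{eq:compat}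
D(c)x^j=x^jD(\sigma^j(c))\qquad(c\in F,\ j\geq0).
\end{equation}

\emph{Polynomials.} Put $D(\sum x^ic_i)=\sum x^iD(c_i)$. This map is additive, extends $D$ from $F$ to $P$, and has $D(x)=xD(1)=0$. It suffices to check the product rule on monomials. By \eqref{eq:twist} and \eqref{eq:compat},
\begin{align*}
D(x^ic\cdot x^jd)&=D\bigl(x^{i+j}\sigma^j(c)d\bigr)=x^{i+j}D(\sigma^j(c))\,d+x^{i+j}\sigma^j(c)D(d)\\
&=x^iD(c)\,x^jd+x^ic\,x^jD(d)=D(x^ic)\,x^jd+x^ic\,D(x^jd).
\end{align*}

\emph{Fractions.} The homomorphism $p\mapsto(p,D(p))$ from $P$ to the trivial extension $V\oplus E$ sends each $g\in S$ to a unit, because $g$ is a unit of $V$. So it extends to $V=PS^{-1}$. The first component of the extension is the identity on $P$, hence on $V$ by uniqueness, and the second component is a derivation $D\colon V\to E$. It is surjective because $D(t_{0,s})=\varphi(s)$.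
\end{proof}

The last two steps show why we do not work with power series. If $c_i\in F$ has $D(c_i)=e_{i+1,1}$, then $x^iD(c_i)=e_{11}$ for every $i$, and the sum $\sum_ix^iD(c_i)$, the natural candidate for $D(\sum_ix^ic_i)$, has no meaning in $E$.

\section{The counterexample}\label{sec:end}

Let $R=\ker D$, with $D$ as in Proposition~\ref{prop:D}. Since $k$ is central in $V$ and $D(k)=0$, the ring $R$ is a $k$-subalgebra of $V$.

\begin{proof}[Proof of Theorem~\ref{thm:right}]
We apply Proposition~\ref{prop:kernel}. The ring $V$ is a discrete valuation ring by Lemma~\ref{lem:V}; (D1) is Proposition~\ref{prop:D}; (D2) and (D3) are contained in Lemma~\ref{lem:E}(b) and (c); and (D4) holds because $K_1\cong E_0$ by Lemma~\ref{lem:E}(d). So $R$ is a local domain with maximal ideal $M=R\cap xV$ that satisfies \eqref{eq:star}. Together with Lemma~\ref{lem:basic}(c), this proves (1).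

For (2), Proposition~\ref{prop:kernel}(d) with $a=x$ gives $M/xR\cong K_1$ as right $R$-modules. By part (b) of that proposition, the $R$-submodules of $K_1$ are its $V$-submodules, and under $K_1\cong E_0$ these correspond to the chain \eqref{eq:chain}. Let $C_i\subseteq M/xR$ correspond to $x^{-i}V/V$. Every proper right ideal of the local ring $R$ lies in $M$, so every proper submodule of $R/xR$ lies in $M/xR$. Hence the submodules of $R/xR$ are $0$, the $C_i$, their union $M/xR$, and $R/xR$. This module is uniserial, artinian and of infinite length, and $R$ is not right noetherian.
\end{proof}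

\begin{proof}[Proof of Theorem~\ref{thm:left}]
Pass to opposite rings. The ring $V^{\mathrm{op}}$ is a discrete valuation ring with uniformizer $x$. Interchanging the two actions makes $E$ a $V^{\mathrm{op}}$-$V^{\mathrm{op}}$-bimodule, and $D$ remains a derivation, since the product rule $D(wv)=D(w)v+wD(v)$ is symmetric; its kernel is $R^{\mathrm{op}}$. In terms of $V$, conditions (D2)--(D4) now say that $Ex=E$, that each $e\in E$ satisfies $x^me=0$ for some $m$, and that $\{e:ex=0\}$ is an artinian left $V$-module. These hold by Lemma~\ref{lem:E}(b)--(d), and $\{e:ex=0\}\cong E_0$ has infinite length by \eqref{eq:chain}. By Proposition~\ref{prop:kernel}(e), $R^{\mathrm{op}}$ satisfies \eqref{eq:star} and is not right noetherian, and by Lemma~\ref{lem:basic}(c) it is right Ore. These are the assertions about left ideals of $R$.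

If $k$ is countable, take $\Lambda$ countably infinite. Then $F$ is countable, hence so are $P$, $V=PS^{-1}$ and $R\subseteq V$.
\end{proof}

\begin{remark}
The ascending chain can be written down. Choose $s_j\in\Lambda$ with $\varphi(s_j)=e_{1j}$ and put $y_j=xt_{0,s_j}$. Then $D(y_j)=xe_{1j}=0$, so $y_j\in M$, and the isomorphisms $M/xR\cong K_1\cong E_0$ send $y_j$ to $e_{1j}$ and then to $x^{-j}$. The $R$-submodule generated by $e_{1j}$ is a $V$-submodule, so $C_j=(xR+y_jR)/xR$. The relations $e_{1,j+1}x=e_{1j}$ and $e_{11}x=0$ become $y_{j+1}x-y_j\in xR$ and $y_1x\in xR$.
\end{remark}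

\begin{remark}
One sees directly how $R$ escapes each part of Theorem~\ref{thm:positive}. The maximal ideal $M$ is not a finitely generated right ideal, since $M/xR$ is the union of the strictly ascending chain of the $C_i$. The right ideal $xR$ contains no nonzero two-sided ideal $I$, for otherwise $R/I$, and with it $R/xR$, would have finite length. Finally, $xR$ and $y_1R$ are incomparable: $y_1\notin xR$ because $C_1\neq0$, and $x\in y_1R$ would mean $t^{-1}\in R$ for $t=t_{0,s_1}$, whereas $D(t^{-1})=-t^{-1}e_{11}t^{-1}\neq0$ by \eqref{eq:inverse}.
\end{remark}

\begin{thebibliography}{9}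

\bibitem{cohn}
P.~M.~Cohn, \emph{Free Ideal Rings and Localization in General Rings}, Cambridge Univ. Press, 2006.

\bibitem{survey}
\emph{Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I},
\texttt{http://math.slu.edu/\textasciitilde srivastava/JainSrivastavaSurveyNew1.pdf}

\end{thebibliography}
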